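\title{Degrees of the entries in infinite minimal free resolutions}

\begin{abstract}
Let $R$ be a standard graded algebra over a field $k$ and let $M$ be a finitely generated graded $R$-module. We ask whether the minimal graded free resolution of $M$ has homogeneous bases in which the entries of all differentials have bounded degree. The answer is no in general: we construct a maximal Cohen--Macaulay module over a one-dimensional Cohen--Macaulay ring for which, in all homogeneous bases, the largest degree of an entry of the $n$th differential grows linearly in $n$. The answer is yes for the residue field of every $R$, with an explicit bound, and more generally for modules annihilated by linearly independent linear forms that generate an ideal of finite colength.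
\end{abstract}

\section{The question and the results}

Let $k$ be an arbitrary field and let $R=\bigoplus_{i\ge0}R_i$ be a \emph{standard graded} $k$-algebra, that is, a Noetherian graded ring with $R_0=k$ that is generated as a $k$-algebra by $R_1$. Put $\mathfrak m=\bigoplus_{i>0}R_i$. Let $M$ be a finitely generated graded $R$-module and let
\[
\mathbf F:\quad \cdots\longrightarrow F_n\xrightarrow{\,f_n\,}F_{n-1}\xrightarrow{\,f_{n-1}\,}\cdots\longrightarrow F_0
\]
be its minimal graded free resolution, which is in general infinite. Choose homogeneous bases of the $F_n$. The entry of the matrix of $f_n$ in the column of a basis element $u\in F_n$ and the row of a basis element $v\in F_{n-1}$ is a homogeneous element of $R$, and if it is nonzero, then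
\begin{equation}\label{eq:entry}
\deg(\text{entry})=\deg u-\deg v .
\end{equation}

\begin{quote}
\textbf{Question.} For every such $R$ and $M$, do there exist homogeneous bases of all the $F_n$ and an integer $q$, independent of $n$, such that for every $n$ every nonzero entry of the matrix of $f_n$ has degree at most $q$?
\end{quote}

The question is posed as open in \cite{finiteness}, whose authors state that they do not know the answer even when $M=k$ is the residue field.

The degrees of the basis elements of $F_n$ do not depend on the basis. By \eqref{eq:entry}, the choice of bases decides only which entries vanish, and the Question asks whether the generators of $F_n$ can be chosen so that each maps only to generators of $F_{n-1}$ of nearby degree. In the simplest cases they can. If $M$ has finite projective dimension, there are only finitely many entries. If $\dim R=0$, then every nonzero homogeneous element of $R$ has degree at most $\max\{i:R_i\ne0\}$, and any bases will do. A positive answer passes to direct sums, and it passes from $(R,M)$ and $(R',M')$ to $(R\otimes_kR',M\otimes_kM')$,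 because the tensor product over $k$ of the two minimal resolutions is a minimal resolution whose entries are, up to sign, those of the factors. In positive dimension the choice of bases does matter.

\begin{example}\label{ex:bases}
Let $R=k[a,z,x]/(a^3,z^2)$ and $M=R/(a)\oplus R/(z)$. Then $F_n=Ru_n\oplus Rv_n$ with $f_n(v_n)=zv_{n-1}$, and $f_n(u_n)=au_{n-1}$ for $n$ odd, $f_n(u_n)=a^2u_{n-1}$ for $n$ even. All entries have degree at most $2$. Since $\deg u_{2m}=3m$ and $\deg v_{2m}=2m$, the elements $u_{2m}+x^mv_{2m}$ and $v_{2m}$ also form a homogeneous basis of $F_{2m}$, and in this basis $f_{2m}$ has the entry $x^mz$ of degree $m+1$.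
\end{example}

So large entries can be an artifact of the bases, and the cases above suggest that they always are. This guess is wrong.

\begin{theorem}\label{thm:A}
Let $R=k[a,b,z,x]/\big((a,b)^3,\,z^2\big)$, and let $M$ be the graded $R$-module generated by $g_a,g_b,g_z$ in degree $1$ with relations
\[
bg_a-ag_b,\quad ab\,g_a,\quad b^2g_a,\quad zg_a-ag_z,\quad zg_b-bg_z,\quad a^2g_a-xz\,g_z .
\]
For every $n\ge1$ and every choice of homogeneous bases of $F_{n+1}$ and $F_n$, the matrix of $f_{n+1}$ has a nonzero entry of degree at least $(n-2)/3$, and all its entries have degree at most $(n+7)/2$.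
\end{theorem}

Thus no integer $q$ as in the Question exists for this pair $(R,M)$, and the largest degree of an entry of $f_{n+1}$ is of exactly linear order in $n$, whatever the bases. The ring is Cohen--Macaulay of dimension $1$ and the module is maximal Cohen--Macaulay (Remark~\ref{rem:CM}). Since the answer is positive in dimension $0$, the Question already fails in the smallest possible dimension, and for a module of the largest possible depth.

On the positive side, we treat modules annihilated by enough linear forms. For $l_1,\dots,l_r\in R_1$ let $K=K(l_1,\dots,l_r;R)$ be the Koszul complex, graded so that its differential has degree $0$ (Section~\ref{sec:B} recalls the definition). We use the conventions $\max\emptyset=-\infty$ and $-\infty+d=-\infty$.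

\begin{theorem}\label{thm:B}
Let $R$ be any standard graded $k$-algebra and let $l_1,\dots,l_r\in R_1$ be $k$-linearly independent with $\dim_kR/(l_1,\dots,l_r)<\infty$. Put $t_j=\max\{d:H_j(K)_d\ne0\}$. Put $B_0=t_0$ if $t_0>0$ and $B_0=-\infty$ if $t_0=0$, and define
\[
B_j=\max\Big\{t_j,\ \max_{i+l=j-1;\ i,l\ge0}(B_i+B_l)\Big\}\quad(j\ge1),\qquad q=\max\Big\{1,\ \max_{0\le j\le r}(B_j-j)\Big\}.
\]
Let $M\ne0$ be a finitely generated graded $R$-module with $l_iM=0$ for all $i$. Then the minimal resolution of $M$ has homogeneous bases in which all entries of all $f_n$ have degree at most $q$.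
\end{theorem}

For a quotient $R=S/I$ of a polynomial ring $S$, the \emph{regularity} is $\operatorname{reg}_SR=\max\{d-j:\operatorname{Tor}^S_j(R,k)_d\ne0\}$.

\begin{corollary}\label{cor:k}
Let $e=\dim_kR_1$ and $R=S/I$ with $S=k[x_1,\dots,x_e]$ and $I\subset S_{\ge2}$. If $I\ne0$, the minimal resolution of $k$ over $R$ has homogeneous bases in which all entries have degree at most
\[
1+\lfloor(e+1)/2\rfloor\,(\operatorname{reg}_SR-1).
\]
If $I=0$, all entries have degree at most $1$. For $e\le2$ the bound is sharp.
\end{corollary}

In particular, the Question has a positive answer for $M=k$ and every $R$.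

To prove Theorem~\ref{thm:A} one needs an obstruction that does not depend on bases. Section~\ref{sec:bars} finds one for matrices over $k[x]$, and Section~\ref{sec:A} builds $M$ so that the obstruction appears after reduction modulo $(a,b,z)$. Section~\ref{sec:B} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:k} by constructing the minimal resolution as a differential graded module over $K$. Section~\ref{sec:range} compares the two theorems.

\section{Conventions}\label{sec:conv}

Maps of graded modules are homogeneous of degree $0$, and ``basis'' means homogeneous basis. The shifted module $N(-a)$ has $N(-a)_d=N_{d-a}$, so its generators have degrees raised by $a$. In a complex of graded modules, $|u|$ is the homological degree and $\deg u$ the internal degree of an element $u$. We use the following standard facts.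

\begin{enumerate}
\item[(F1)] A resolution of $M$ by finitely generated graded free modules is \emph{minimal} if $f_n(F_n)\subset\mathfrak mF_{n-1}$ for all $n\ge1$. Any two minimal resolutions are isomorphic as complexes of graded modules, so bases found for one of them can be transported to any other.
\item[(F2)] The minimal resolution $\mathbf F$ is isomorphic to a direct summand of every resolution $L$ of $M$ by finitely generated graded free modules. Hence every degree of a basis element of $F_n$ is the degree of a basis element of $L_n$.
\item[(F3)] For $n\ge1$ we have $\ker f_n=f_{n+1}(F_{n+1})\subset\mathfrak mF_n$, so $f_n$ sends no basis element of $F_n$ to zero. In particular $f_{n+1}\ne0$ implies $F_n\ne0$ and hence $f_n\ne0$.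
\end{enumerate}

\section{An obstruction for matrices over $k[x]$}\label{sec:bars}

Suppose that $J\subset R$ is a homogeneous ideal with $R/J=k[x]$. Bases of $F_{n+1}$ and $F_n$ reduce modulo $J$ to bases over $k[x]$, and each entry of $f_{n+1}$ either becomes zero or keeps its degree. So a large entry that is forced over $k[x]$ is forced over $R$, and over $k[x]$ homogeneous matrices can be diagonalized.

\begin{lemma}\label{lem:smith}
Let $\phi\colon E'\to E$ be a map of finitely generated graded free $k[x]$-modules with $\phi(E')\subset xE$. There are bases of $E'$ and $E$ in which $\phi$ is diagonal with nonzero entries $x^{s_1},\dots,x^{s_\tau}$, all $s_i\ge1$, the $i$th going from a basis element of degree $\omega_i=\alpha_i+s_i$ to one of degree $\alpha_i$. The torsion submodule $N$ of $\operatorname{coker}\phi$ is isomorphic to $\bigoplus_i\big(k[x]/(x^{s_i})\big)(-\alpha_i)$, and the multiset of pairs $(\alpha_i,\omega_i)$ depends only on the graded module $N$.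
\end{lemma}

\begin{proof}
Every nonzero entry has the form $cx^s$ with $c\in k\setminus\{0\}$ and $s\ge1$. An entry with $s$ minimal divides all entries, so row and column operations clear the rest of its row and column. By \eqref{eq:entry} these operations are homogeneous changes of basis, and they keep all entries in $(x)$. Induction on the size of the matrix gives the diagonal form, from which the cokernel is read off. For $d\le d'$, the rank of $x^{d'-d}\colon N_d\to N_{d'}$ is $\lambda(d,d')=\#\{i:\alpha_i\le d,\ \omega_i>d'\}$, and the number of $i$ with $(\alpha_i,\omega_i)=(d,d'+1)$ is $\lambda(d,d')-\lambda(d-1,d')-\lambda(d,d'+1)+\lambda(d-1,d'+1)$.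
\end{proof}

The summand $\big(k[x]/(x^{s_i})\big)(-\alpha_i)$ is nonzero exactly in the degrees $\alpha_i,\dots,\omega_i-1$. We call $[\alpha_i,\omega_i)$ a \emph{bar} of $\phi$, or of $N$, of \emph{length} $s_i$. One might hope that a bar of length $s$ forces an entry of degree at least $s$. This holds when $E'$ and $E$ have rank one, but not in general.

\begin{example}\label{ex:nested}
Let $E$ have basis $y_0,y_1$ in degrees $0,1$, let $E'$ have basis $c_2,c_3$ in degrees $2,3$, and let $\phi(c_2)=x^2y_0+xy_1$ and $\phi(c_3)=x^2y_1$. All entries have degree at most $2$. With $y_1'=y_1+xy_0$ we get $\phi(c_2)=xy_1'$ and $\phi(xc_2-c_3)=x^3y_0$. The bars are $[0,3)$ and $[1,2)$.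
\end{example}

In the example the long bar is hidden with the help of a short bar nested inside it. The next lemma says that such help is always needed: the bars that contain all of $r,r+1,\dots,r+q$ are at most as numerous as the bars whose degrees lie strictly between $r$ and $r+q$. Example~\ref{ex:nested} gives equality for $r=0$, $q=2$.

\begin{lemma}\label{lem:rank}
Let $\phi\colon E'\to E$ be as in Lemma~\ref{lem:smith}, with bars $[\alpha_i,\omega_i)$ for $1\le i\le\tau$. If $E'$ and $E$ have bases in which all nonzero entries of $\phi$ have degree at most $q$, then for every integer $r$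
\[
\#\{i:\alpha_i\le r,\ \omega_i>r+q\}\ \le\ \#\{i:\alpha_i>r,\ \omega_i\le r+q\}.
\]
\end{lemma}

\begin{proof}
Two pairs of bases are in play, the given one and the diagonal one, and we compare them through objects that depend on neither. Let $P\subset E'$ be the submodule generated by all elements of degree at most $r+q$, and let $\pi\colon E\to Q$ be the quotient by the submodule generated by all elements of degree at most $r$. In any basis of $E'$, $P$ is the span of the basis elements of degree at most $r+q$. In any basis of $E$, the span of the basis elements of degree greater than $r$ maps isomorphically onto $Q$.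

In the given bases, let $P'$ be the span of the basis elements of $E'$ of degree greater than $r+q$, so that $E'=P\oplus P'$. By \eqref{eq:entry} and the bound on the entries, $\phi(P')$ lies in the span of the basis elements of $E$ of degree greater than $r$, on which $\pi$ is injective. Hence $\operatorname{rank}\phi|_{P'}=\operatorname{rank}\pi\phi|_{P'}\le\operatorname{rank}\pi\phi$, and
\[
\tau=\operatorname{rank}\phi\le\operatorname{rank}\phi|_P+\operatorname{rank}\pi\phi .
\]
In the diagonal bases, $\operatorname{rank}\phi|_P=\#\{i:\omega_i\le r+q\}$ and $\operatorname{rank}\pi\phi=\#\{i:\alpha_i>r\}$. Therefore $\#\{i:\omega_i>r+q\}\le\#\{i:\alpha_i>r\}$. Subtract $\#\{i:\alpha_i>r,\ \omega_i>r+q\}$ from both sides.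
\end{proof}

\section{The counterexample}\label{sec:A}

\subsection{Chains of unit entries}\label{sub:chains}

Lemma~\ref{lem:rank} fails without the hypothesis $\phi(E')\subset xE$, and this failure is the source of the counterexample. Let $E'$ have basis $c_0,c_1,c_2$ in degrees $0,1,2$, let $E$ have basis $y,r_0,r_1$ in degrees $0,0,1$, and let
\[
c_0\mapsto y+r_0,\qquad c_1\mapsto r_1+xr_0,\qquad c_2\mapsto xr_1 .
\]
The entries have degree at most $1$. In the cokernel, $r_0=-y$ and $r_1=-xr_0=xy$, so the last relation reads $x^2y=0$. The cokernel is $k[x]/(x^2)$, whose minimal presentation is the $1\times1$ matrix $(x^2)$. Each cancellation of a unit entry has multiplied two neighboring entries, and degrees have added up. The same happens along a chain of any length,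
\[
y\xleftarrow{\ 1\ }c_0\xrightarrow{\ 1\ }r_0\xleftarrow{\ x\ }c_1\xrightarrow{\ 1\ }r_1\xleftarrow{\ x\ }\cdots\xrightarrow{\ 1\ }r_{s-1}\xleftarrow{\ x\ }c_s .
\]

\begin{lemma}\label{lem:chain}
Let $s\ge0$, let $E'$ be the free $k[x]$-module on $c_0,\dots,c_s$, and put $r_{-1}=r_s=0$.
\begin{enumerate}
\item[(a)] The \emph{open chain} $c_i\mapsto r_i+xr_{i-1}$ $(0\le i\le s)$, from $E'$ to the free module on $r_0,\dots,r_{s-1}$, is surjective.
\item[(b)] The \emph{capped chain} $c_0\mapsto y+r_0$, $c_i\mapsto r_i+xr_{i-1}$ $(1\le i\le s)$, from $E'$ to the free module on $y,r_0,\dots,r_{s-1}$, has cokernel $k[x]/(x^s)$, generated by $y$.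
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The images $r_0,\ r_1+xr_0,\ \dots,\ r_{s-1}+xr_{s-2}$ of $c_0,\dots,c_{s-1}$ generate the target. (b) For $s=0$ the map is $c_0\mapsto y$ and the cokernel is $0$. For $s\ge1$ the first $s$ relations eliminate $r_i=\pm x^iy$ for $0\le i\le s-1$, and the last one, $xr_{s-1}=0$, becomes $x^sy=0$.
\end{proof}

The plan is to build a nonminimal resolution $L$ over $R$ whose reduction to $k[x]$ splits into chains, and to apply Lemma~\ref{lem:rank} to the minimal resolution inside it. Three things are needed.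

\emph{Long chains.} Suppose a resolution $\Phi$ carries two operators $\sigma$ and $p_1$ of homological degree $-2$ and has basis elements indexed by pairs of exponents $(i,s-i)$, such that $p_1$ lowers the first exponent and $\sigma$ the second. Then $\theta=\sigma+xp_1$ acts as an open chain on these elements, and $s$ can be about half the homological degree. For $\theta$ to be homogeneous, $p_1$ must lower the internal degree by one more than $\sigma$ does. We obtain $\sigma$ from the quadratic relation $z^2$ and $p_1$ from the cubic relation $a^3$.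

\emph{Caps.} Open chains have no cokernel. To cap them we need a third operator that is nonzero on $c_0$ and zero on $c_1,\dots,c_s$. Over $k[a]/(a^3)$ there is no room for it: the resolution of $k$ has one generator in each homological degree, and $p_1$ is nonzero on each generator of homological degree at least $2$. Over $k[a,b]/(a,b)^3$ the generators are words in several letters, and ``delete the initial letter $\mu_2$'' is an operator that kills every word beginning with $\mu_1$.

\emph{No nested short bars.} The complex also contains many short chains. We must check that their bars do not lie inside the long bars.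

\subsection{The resolution of $k$ over $k[a,b]/(a,b)^3$}

Let $A=k[a,b]/(a,b)^3$ with maximal ideal $\mathfrak n$. The minimal resolution of $k$ begins with $T_0=A$, $T_1=Ag_a\oplus Ag_b$, $\partial g_a=a$, $\partial g_b=b$. In degree $2$ the map $\partial_1$ sends a $4$-dimensional space onto the $3$-dimensional space $A_2$, with kernel spanned by $w=bg_a-ag_b$. In degree $3$ the kernel is the whole $6$-dimensional space $\mathfrak n^2g_a\oplus\mathfrak n^2g_b$. We have $aw=ab\,g_a-a^2g_b$, $bw=b^2g_a-ab\,g_b$ and $\mathfrak n^2w=0$, and the elements $aw$, $bw$, $a^2g_a$, $b^2g_b$, $ab\,g_a$, $b^2g_a$ form a basis of that space. Hence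
\begin{equation}\label{eq:syz}
\ker\partial_1=Aw\oplus k\,a^2g_a\oplus k\,b^2g_b\oplus k\,ab\,g_a\oplus k\,b^2g_a\ \cong\ (A/\mathfrak n^2)(-2)\oplus k(-3)^4 .
\end{equation}
Four copies of $k$ split off, and the first syzygy module of $A/\mathfrak n^2$ is $\mathfrak n^2\cong k(-2)^3$. So the resolution of $k$ reappears inside itself, four times with homological shift $2$ and three times with homological shift $3$. This suggests the following description.

Take four \emph{letters} $\mu_1,\dots,\mu_4$ with $(|\cdot|,\deg)=(2,3)$, three letters $\nu_1,\nu_2,\nu_3$ with $(|\cdot|,\deg)=(3,4)$, and four \emph{endings} $1,g_a,g_b,\kappa$ with $(|\cdot|,\deg)=(0,0),(1,1),(1,1),(2,2)$. A \emph{word} is a finite, possibly empty, string of letters followed by one ending; the ending $1$ is not written after a letter. Both degrees are additive. Let $\mathcal W$ be the set of words and $\ell(t)$ the number of letters of $t\in\mathcal W$. A letter contributes $2$ or $3$ to $|t|$ and $1$ to $\deg t-|t|$, while an ending contributes at most $2$ to $|t|$ and $0$ to $\deg t-|t|$. Therefore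
\begin{equation}\label{eq:length}
\deg t=|t|+\ell(t),\qquad 2\ell(t)\le|t|\le3\ell(t)+2\qquad(t\in\mathcal W).
\end{equation}
Let $T_n$ be the free $A$-module on the words with $|t|=n$. For a letter $\lambda$, extend $t\mapsto\lambda t$ to an $A$-linear map. Define $\partial$ by $\partial1=0$, $\partial g_a=a$, $\partial g_b=b$, $\partial\kappa=bg_a-ag_b$,
\begin{gather*}
\partial\mu_1=a^2g_a,\qquad\partial\mu_2=b^2g_b,\qquad\partial\mu_3=ab\,g_a,\qquad\partial\mu_4=b^2g_a,\\
\partial\nu_1=a^2\kappa,\qquad\partial\nu_2=ab\,\kappa,\qquad\partial\nu_3=b^2\kappa,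
\end{gather*}
and $\partial(\lambda t)=\lambda\,\partial t$ for every letter $\lambda$ and every word $t$ with $|t|\ge1$. For $j=1,2$ define the $A$-linear map $p_j\colon T_{n+2}\to T_n(-3)$ by $p_j(\mu_jt)=t$ and $p_j(t')=0$ for every word $t'$ that does not begin with $\mu_j$; in particular $p_j=0$ on $T_0$ and $T_1$.

\begin{lemma}\label{lem:T}
$(T,\partial)$ is a minimal free resolution of $k$ over $A$, and $p_j\partial=\partial p_j$.
\end{lemma}

\begin{proof}
All entries of $\partial$ lie in $\mathfrak n$, and $\operatorname{coker}\partial_1=k$. We show $\operatorname{im}\partial_{n+1}=\ker\partial_n$ for $n\ge1$ by induction. For $n=1$ this is \eqref{eq:syz}. Since the sum \eqref{eq:syz} is direct, $\ker\partial_2=\mathfrak n^2\kappa\oplus\bigoplus_j\mathfrak n\mu_j$; the basis elements $\nu_l$, $\mu_jg_a$, $\mu_jg_b$ of $T_3$ map to $a^2\kappa,ab\,\kappa,b^2\kappa$, $a\mu_j$, $b\mu_j$, which generate this module. The elements $a^2\kappa,ab\,\kappa,b^2\kappa$ are linearly independent and killed by $\mathfrak n$, so $\ker\partial_3=\bigoplus_l\mathfrak n\nu_l\oplus\bigoplus_j\mu_j\ker\partial_1$,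 which is the image of $T_4=\bigoplus_l\nu_lT_1\oplus\bigoplus_j\mu_jT_2$. For $n\ge4$ the sequence $T_{n+1}\to T_n\to T_{n-1}$ is the direct sum, over the seven letters $\lambda$, of copies of $T_{m+1}\to T_m\to T_{m-1}$ with $m=n-|\lambda|\ge1$, and these are exact by induction.

On $T_{\le2}$ both $p_j\partial$ and $\partial p_j$ vanish, because $p_j(T_{\le1})=0$ and $p_j(T_2)\subset T_0$. On $\nu_l$ both vanish because $p_j\kappa=0$. On $\lambda t$ with $|t|\ge1$, both give $\partial t$ if $\lambda=\mu_j$ and $0$ otherwise.
\end{proof}

\subsection{A nonminimal resolution of $M$}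

Let $A'=k[z]/(z^2)$. The minimal resolution $Z$ of $k$ over $A'$ has $Z_m=A'\zeta_m$ with $\deg\zeta_m=m$, $\partial\zeta_m=z\zeta_{m-1}$ and $\zeta_{<0}=0$. The map $\sigma\colon\zeta_m\mapsto\zeta_{m-2}$ commutes with $\partial$, since both composites send $\zeta_m$ to $z\zeta_{m-3}$.

From now on $R$ and $M$ are as in Theorem~\ref{thm:A}. Thus $R=A\otimes_kA'\otimes_kk[x]$. Put $J=(a,b,z)R$ and $G=R/J=k[x]$. By the K\"unneth formula over $k$, the complex $\Phi=T\otimes_kZ\otimes_kk[x]$ is a free resolution of $G$ over $R$. The module $\Phi_n$ has basis $\{t\zeta_m:t\in\mathcal W,\ |t|+m=n\}$, and $\partial(t\zeta_m)=(\partial t)\zeta_m+(-1)^{|t|}z\,t\zeta_{m-1}$, so all entries of $\partial$ lie in $J$. Define $R$-linear maps $\varepsilon\colon\Phi_{n+2}\to\Phi_n(-3)$ and $\theta\colon\Phi_{n+2}\to\Phi_n(-2)$ by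
\begin{equation}\label{eq:ops}
\varepsilon(t\zeta_m)=p_2(t)\,\zeta_m,\qquad\theta(t\zeta_m)=t\zeta_{m-2}+x\,p_1(t)\,\zeta_m .
\end{equation}
Both commute with $\partial$: the maps $p_j$ and $\sigma$ commute with the differentials of $T$ and $Z$, and $p_j$ changes $|t|$ by $2$, so the sign $(-1)^{|t|}$ is not affected.

To make $\varepsilon$ and $\theta$ part of the differential of a resolution we form a mapping cone. Write $\Phi_nh_1=\Phi_n(-3)$ and $\Phi_nh_2=\Phi_n(-2)$, where $h_1,h_2$ are symbols of degrees $3$ and $2$. Let
\[
L_n=\Phi_{n+1}\oplus\Phi_nh_1\oplus\Phi_nh_2\quad(n\ge0),\qquad d(u,v,v')=(\partial u,\ \varepsilon u-\partial v,\ \theta u-\partial v')\quad(n\ge1).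
\]
Then $d^2(u,v,v')=(0,\ \varepsilon\partial u-\partial\varepsilon u,\ \theta\partial u-\partial\theta u)=0$.

\begin{lemma}\label{lem:L}
$L$ is a graded free resolution of $M$, and there is an exact sequence $0\to G(-3)\oplus G(-2)\to M\to J\to0$.
\end{lemma}

\begin{proof}
The subcomplex $\Phi h_1\oplus\Phi h_2$, with differential $-\partial$, resolves $G(-3)\oplus G(-2)$. The quotient complex $\cdots\to\Phi_2\to\Phi_1$, with $\Phi_1$ in degree $0$, resolves $\Phi_1/\partial\Phi_2\cong\partial\Phi_1=J$. The long exact homology sequence shows that $H_i(L)=0$ for $i\ge1$ and gives the stated sequence with $H_0(L)$ in the middle.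

It remains to identify $H_0(L)$ with $M$. The module $L_0$ has basis $g_a$, $g_b$, $g_z:=\zeta_1$, $h_1$, $h_2$, where we omit $\zeta_0$ and the word $1$ from the notation. The basis elements of the summand $\Phi_2$ of $L_1$ have images
\[
\begin{array}{llll}
d\kappa=bg_a-ag_b, & d\mu_1=a^2g_a+xh_2, & d\mu_2=b^2g_b+h_1, & d\mu_3=ab\,g_a,\\
d\mu_4=b^2g_a, & d(g_a\zeta_1)=ag_z-zg_a, & d(g_b\zeta_1)=bg_z-zg_b, & d\zeta_2=zg_z+h_2,
\end{array}
\]
and the summands $\Phi_1h_1$ and $\Phi_1h_2$ give the relations $Jh_1=Jh_2=0$. Eliminate $h_1=-b^2g_b$ and $h_2=-zg_z$. The relation $d\mu_1$ becomes $a^2g_a-xz\,g_z$, so we obtain the six relations of $M$, up to sign, together with $Jb^2g_b=0$ and $Jzg_z=0$. The latter already hold in $M$. Indeed $ab^2=b^3=0$ in $R$ and $zb^2g_b=b^2\cdot bg_z=0$; moreover $azg_z=z\cdot zg_a=0$, $bzg_z=z\cdot zg_b=0$ and $z^2=0$.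
\end{proof}

\begin{remark}\label{rem:CM}
The ring $R$ is $B[x]$ with $B=A\otimes_kA'$ Artinian, so $R$ is Cohen--Macaulay of dimension $1$. The ideal $J=B_+\otimes_kk[x]$ and the module $G(-3)\oplus G(-2)$ are free over $k[x]$. By Lemma~\ref{lem:L} so is $M$. Hence $x$ is a nonzerodivisor on $M$, and $M$ is maximal Cohen--Macaulay.
\end{remark}

\begin{remark}
In the bases given by the elements $t\zeta_m$, the entries of $d$ are, up to sign, entries of the differential of $T$ or one of $z$, $x$, $1$. So $M$ has a free resolution all of whose entries have degree at most $2$. It is minimality that forces the large entries.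
\end{remark}

\subsection{The torsion of $\operatorname{Tor}^R_n(M,G)$}

We do not compute the minimal resolution $\mathbf F$ of $M$. The bars of its reduced differentials are invariants of $\operatorname{Tor}^R(M,G)$, which can be computed from $L$.

\begin{lemma}\label{lem:tor}
Let $n\ge1$ and $\bar f_{n+1}=f_{n+1}\otimes_RG\colon\bar F_{n+1}\to\bar F_n$. Then $\bar f_{n+1}(\bar F_{n+1})\subset x\bar F_n$, and the bars of $\bar f_{n+1}$ are those of the $k[x]$-torsion submodule of $\operatorname{Tor}_n^R(M,G)$.
\end{lemma}

\begin{proof}
The inclusion holds because $\mathbf F$ is minimal and $\mathfrak mG=(x)$. The module $\operatorname{Tor}^R_n(M,G)=\ker\bar f_n/\operatorname{im}\bar f_{n+1}$ is a submodule of $\operatorname{coker}\bar f_{n+1}$, and the quotient $\bar F_n/\ker\bar f_n$ embeds in the free module $\bar F_{n-1}$, so it is torsion-free. Thus the two modules have the same torsion, and Lemma~\ref{lem:smith} applies.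
\end{proof}

\begin{proposition}\label{prop:bars}
For $n\ge1$, the torsion submodule of $\operatorname{Tor}^R_n(M,G)$ is
\[
\bigoplus\big(k[x]/(x^s)\big)\big(-n-3-\ell(t)\big),
\]
where the sum runs over all $t\in\mathcal W$, $s\ge1$ and $\rho\in\{0,1\}$ with $|t|+2s+\rho=n$.
\end{proposition}

\begin{proof}
Let $\Psi=\Phi\otimes_RG$. It is free over $k[x]$ on the elements $t\zeta_m$, and its differential is zero because $\partial$ has entries in $J$. So the differential of $L\otimes_RG$ is $(u,v,v')\mapsto(0,\varepsilon u,\theta u)$, with $\varepsilon,\theta$ still given by \eqref{eq:ops}. With $\varphi_n=(\varepsilon,\theta)\colon\Psi_{n+2}\to\Psi_nh_1\oplus\Psi_nh_2$ we get $\operatorname{Tor}^R_n(M,G)=\ker\varphi_{n-1}\oplus\operatorname{coker}\varphi_n$. The first summand is a submodule of a free $k[x]$-module and has no torsion. We show that $\varphi_n$ is a direct sum of chains.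

Every word is uniquely $\mu_1^i\eta$ with $i\ge0$ and $\eta$ a word that does not begin with $\mu_1$. Consider the triples $(\eta,s,\rho)$ with $\eta$ such a word, $s\ge0$, $\rho\in\{0,1\}$ and $|\eta|+2s+\rho=n+2$. To such a triple attach
\[
c_i=\mu_1^i\eta\,\zeta_{2(s-i)+\rho}\quad(0\le i\le s),\qquad r_i=\mu_1^i\eta\,\zeta_{2(s-1-i)+\rho}\,h_2\quad(0\le i\le s-1).
\]
Each basis element $\mu_1^i\eta\,\zeta_{2m+\rho}$ of $\Psi_{n+2}$ is $c_i$ for exactly one triple, the one with $s=i+m$, and each basis element $\mu_1^i\eta\,\zeta_{2m+\rho}h_2$ of $\Psi_nh_2$ is $r_i$ for exactly one triple, the one with $s=i+m+1$. By \eqref{eq:ops}, $\theta(c_i)=r_i+xr_{i-1}$ with $r_{-1}=r_s=0$; here $r_{-1}=0$ because $p_1(\eta)=0$, and $r_s=0$ because $\zeta_{\rho-2}=0$. Also $\varepsilon(c_i)=0$ for $i\ge1$, since $c_i$ begins with $\mu_1$. Finally, $\varepsilon(c_0)=y:=t\zeta_{2s+\rho}h_1$ if $\eta=\mu_2t$, and $\varepsilon(c_0)=0$ if $\eta$ does not begin with $\mu_2$. Each basis element $t\zeta_mh_1$ of $\Psi_nh_1$ is $y$ for exactly one triple, namely $\eta=\mu_2t$ and $2s+\rho=m$.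

So $\varphi_n$ is the direct sum of one chain for each triple, capped if $\eta=\mu_2t$ and open otherwise. By Lemma~\ref{lem:chain}, only capped chains with $s\ge1$ contribute to the cokernel. For these $|t|+2s+\rho=n$, and the contribution is $k[x]/(x^s)$ generated in degree $\deg y=\deg t+2s+\rho+3=n+3+\ell(t)$, by \eqref{eq:length}.
\end{proof}

For instance, $n=4$, $t=1$, $s=2$, $\rho=0$ gives $c_0=\mu_2\zeta_4$, $c_1=\mu_1\mu_2\zeta_2$, $c_2=\mu_1^2\mu_2$ in degrees $7,8,9$ and $y=\zeta_4h_1$, $r_0=\mu_2\zeta_2h_2$, $r_1=\mu_1\mu_2h_2$ in degrees $7,7,8$. This is the chain at the beginning of Section~\ref{sub:chains}, shifted by $7$.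

\subsection{Proof of Theorem~\ref{thm:A}}

\emph{Upper bound.} A basis element $t\zeta_m$ of $\Phi_n$ has degree $n+\ell(t)$, and $0\le\ell(t)\le|t|/2\le n/2$ by \eqref{eq:length}. So the basis elements of $\Phi_{n+1}$, $\Phi_nh_1$, $\Phi_nh_2$ have degrees in $[n+1,\frac32n+\frac32]$, $[n+3,\frac32n+3]$, $[n+2,\frac32n+2]$. By (F2) the basis elements of $F_n$ have degrees in $[n+1,\frac32n+3]$. By \eqref{eq:entry} the entries of $f_{n+1}$ have degree at most $\frac32(n+1)+3-(n+1)=(n+7)/2$ in any bases.

\emph{Lower bound.} By Lemma~\ref{lem:tor} and Proposition~\ref{prop:bars}, the bars of $\bar f_{n+1}$ are $[\alpha,\omega)$ with $\alpha=n+3+\ell(t)$ and $\omega=\alpha+s$, one for each $(t,s,\rho)$. For $n\ge2$ the triple $t=1$, $s=\lfloor n/2\rfloor$, $\rho=n-2s$ gives a bar with $\alpha=n+3$. In particular $f_{n+1}\ne0$ for $n\ge2$, and then $f_2\ne0$ by (F3). So for every $n\ge1$ the matrix of $f_{n+1}$ in given bases has a nonzero entry; let $q\ge1$ be the largest degree of such an entry. Suppose that $q<(n-2)/3$; in particular $n\ge2$.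

The point is that all bars end late. A short chain has small $s$, hence large $|t|$, hence many letters, and so its bar starts late. Precisely, \eqref{eq:length} gives $\ell(t)\ge(|t|-2)/3$, and with $|t|=n-2s-\rho$, $s\ge1$, $\rho\le1$ we obtain
\[
\omega-(n+3)=\ell(t)+s\ \ge\ \frac{n-2s-\rho-2}{3}+s=\frac{n-2+s-\rho}{3}\ \ge\ \frac{n-2}{3}\ >\ q .
\]
Reduce the given bases modulo $J$. All nonzero entries of $\bar f_{n+1}$ have degree at most $q$, so Lemma~\ref{lem:rank} applies; take $r=n+3$. Every bar has $\omega>r+q$, so the right side is $0$. The bar with $t=1$ has $\alpha=r$ and $\omega>r+q$, so the left side is at least $1$. This contradiction shows $q\ge(n-2)/3$. \hfill$\square$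

\section{Modules annihilated by linear forms}\label{sec:B}

Throughout this section $R$, $l_1,\dots,l_r$, $M$, $t_j$, $B_j$ and $q$ are as in Theorem~\ref{thm:B}.

\subsection{The Koszul complex and the idea}

The Koszul complex $K$ is the exterior algebra over $R$ on $e_1,\dots,e_r$, with $|e_i|=\deg e_i=1$, and with the $R$-linear differential determined by $d_Ke_i=l_i$ and $d_K(\kappa\kappa')=(d_K\kappa)\kappa'+(-1)^{|\kappa|}\kappa\,d_K\kappa'$. It has the $R$-basis $e_I$, $I\subset\{1,\dots,r\}$, with $e_Ie_{I'}=\pm e_{I\cup I'}$ if $I\cap I'=\emptyset$ and $e_Ie_{I'}=0$ otherwise, and $d_Ke_I=\sum_{i\in I}\pm l_ie_{I\setminus\{i\}}$. Let $K_j^d=\bigoplus_{|I|=j}R_{d-j}e_I$ be the part of homological degree $j$ and internal degree $d$. Then $d_KK_j^d\subset K_{j-1}^d$, $K_i^dK_l^{d'}\subset K_{i+l}^{d+d'}$ and $\mathfrak mK_j=\bigoplus_{d>j}K_j^d$. For a cycle $\kappa$ we have $l_i\kappa=d_K(e_i\kappa)$, so $H_j(K)$ is a finitely generated module over $H_0(K)=R/(l_1,\dots,l_r)$. This ring is finite-dimensional by hypothesis, so $t_j<\infty$: the complex $K$ is exact at $K_j^d$ for $d>t_j$.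

In the usual construction of a minimal resolution, $F_{n+1}$ is added only after $F_n$ is complete, and the generators of $\ker f_n$ cannot be modified by boundaries, because there are none yet. We look instead for a resolution of the form $K\otimes_kC$. Its term of homological degree $n+1$ contains $K_{\ge1}\otimes C_{\le n}$, which is present before the new generators $C_{n+1}$ are chosen. The boundaries of these elements can be used to remove coefficients of large degree from a cycle.

\begin{example}\label{ex:one}
Let $r=1$, let $l_1=x$ be a nonzerodivisor on $R$, and let $t_0>0$. Then $t_1=-\infty$, $B_0=t_0$, $B_1=2t_0$ and $q=2t_0-1$. We have $K\otimes C=(R\otimes C)\oplus e(R\otimes C)$, and the differential has the form $d(u)=\lambda(u)+e\tau(u)$, $d(eu)=xu-e\lambda(u)$ for $u\in R\otimes C$, with $R$-linear maps $\lambda,\tau$. Suppose the entries of $\lambda$ constructed so far have degree at most $t_0$, and let $z=z_0+ez_1$ be a homogeneous cycle that is to become the boundary of a new generator. Coefficients of $z_0$ of degree greater than $t_0$ are multiples of $x$. If $xw'$ is the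 part of $z_0$ that they form, then replacing $z$ by $z-d(ew')$ removes them. The component of $dz=0$ in $R\otimes C$ reads $xz_1=-\lambda(z_0)$. The coefficients on the right have degree at most $t_0+t_0$, and $x$ is a nonzerodivisor, so the coefficients of $z_1$ have degree at most $2t_0-1$.
\end{example}

The example shows both ingredients of the recursion for $B_j$: the term $t_j$ records where $K$ is not exact, and the sums $B_i+B_l$ record the products that the cycle condition passes on to the next component.

\subsection{Complexes $K\otimes C$ and their cycles}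

Let $C=\bigoplus_{n\ge0}C_n$, where each $C_n$ is a finite-dimensional graded $k$-vector space placed in homological degree $n$, and let $X=K\otimes_kC$, a left $K$-module. Let $\delta\colon C\to X$ be $k$-linear, preserving internal degree, with $\delta(C_n)\subset\bigoplus_jK_j\otimes C_{n-1-j}$. Define
\[
d(\kappa\otimes c)=d_K\kappa\otimes c+(-1)^{|\kappa|}\kappa\,\delta(c).
\]
Then $d(\kappa u)=(d_K\kappa)u+(-1)^{|\kappa|}\kappa\,du$ for $u\in X$. If $d\delta(c)=0$ for all $c$, which we always assume, then $d^2(\kappa\otimes c)=(-1)^{|\kappa|-1}(d_K\kappa)\delta(c)+(-1)^{|\kappa|}(d_K\kappa)\delta(c)=0$. So $X$ is a complex of graded free $R$-modules (a DG $K$-module).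

For $z\in X$ let $z^{(j)}$ be its component in $K_j\otimes C$ and $z^{(j),d}$ its component in $K_j^d\otimes C$; we call $d$ the \emph{weight} of that component. Put $\delta_l(\kappa\otimes c)=\kappa\cdot\delta(c)^{(l)}$, and write $d_K$ for $d_K\otimes1$. Then
\begin{equation}\label{eq:comp}
(dz)^{(j-1)}=d_Kz^{(j)}+\sum_{i+l=j-1}(-1)^i\,\delta_l\big(z^{(i)}\big)\qquad(j\ge1).
\end{equation}
The map $d_K$ preserves weights, and each weight occurring in $\delta_l(z^{(i)})$ is the sum of a weight of $z^{(i)}$ and a weight of some $\delta(c)^{(l)}$. Call $z$ \emph{bounded} if $z^{(j),d}=0$ for all $j$ and all $d>B_j$. If $t_0=0$, a bounded element has $z^{(0)}=0$; this is the right condition, since an element of $\mathfrak m\otimes C$ with weights at most $t_0=0$ is zero. Call $X$ \emph{good} if $\delta(c)$ is bounded and lies in $\mathfrak mX$ for all $c\in C$.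

\begin{lemma}\label{lem:bounded}
Let $X$ be good and let $z$ be a cycle, homogeneous in both gradings, with $z^{(0)}\in\mathfrak m\otimes C$. Then $z$ is homologous to a bounded cycle $z'$, homogeneous of the same degrees, with $z'^{(0)}\in\mathfrak m\otimes C$.
\end{lemma}

\begin{proof}
We treat $j=0,1,\dots,r$ in turn. Suppose that $z^{(i),d}=0$ for all $i<j$ and $d>B_i$, and let $w=\sum_{d>B_j}z^{(j),d}$. We claim $d_Kw=0$. For $j=0$ there is nothing to prove. For $j\ge1$, \eqref{eq:comp} shows that all weights of $d_Kz^{(j)}$ are at most $\max_{i+l=j-1}(B_i+B_l)\le B_j$, while $d_Kw$ is the part of $d_Kz^{(j)}$ of weight greater than $B_j$.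

Next, $H_j(K)_d=0$ for every weight $d$ of $w$. If $j\ge1$, or $j=0$ and $t_0>0$, this holds because $d>B_j\ge t_j$. If $j=0$ and $t_0=0$, it holds because $z^{(0)}\in\mathfrak m\otimes C$ gives $d\ge1>t_0$. Hence $w=d_Kw'$ for some $w'\in K_{j+1}\otimes C$ with $|w'|=|z|+1$ and $\deg w'=\deg z$. Replace $z$ by $z-dw'$. Since $dw'-d_Kw'\in K_{\ge j+1}\otimes C$, the components $z^{(i)}$ with $i<j$ do not change and $z^{(j)}$ becomes $z^{(j)}-w$, which has weights at most $B_j$. The component $z^{(0)}$ only loses some of its weight components, so it stays in $\mathfrak m\otimes C$. After the step $j=r$ the cycle is bounded.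
\end{proof}

The resolution must also be minimal. It suffices to control the component in $K_0\otimes C$, and here the linear independence of the $l_i$ is used. Without it the lemma is false: if $l_1=l_2$, then $e_1-e_2$ is a cycle of $K$ outside $\mathfrak mK$.

\begin{lemma}\label{lem:min}
Let $X$ be good and let $z$ be a cycle with $z^{(0)}\in\mathfrak m\otimes C$. Then $z\in\mathfrak mX$.
\end{lemma}

\begin{proof}
Suppose not, and let $j$ be minimal with $z^{(j)}\notin\mathfrak mK_j\otimes C$. Then $j\ge1$ and $u:=z^{(j),j}\ne0$. Consider the part of weight $j$ in \eqref{eq:comp}. For $i+l=j-1$, the weights of $z^{(i)}$ are at least $i+1$ because $i<j$, and the weights of $\delta(c)^{(l)}$ are at least $l+1$ because $\delta(c)\in\mathfrak mX$. So $\delta_l(z^{(i)})$ has weights at least $j+1$, and we obtain $d_Ku=0$. Write $u=\sum_{|I|=j}e_I\otimes u_I$ with $u_I\in C$. For $|I'|=j-1$, the coefficient of $e_{I'}$ in $d_Ku$ is $\sum_{i\notin I'}\pm\,l_i\otimes u_{I'\cup\{i\}}\in R_1\otimes C$. Since the $l_i$ are linearly independent, $u_{I'\cup\{i\}}=0$ for all $I'$ and $i\notin I'$. Every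 $I$ with $|I|=j\ge1$ has this form, so $u=0$, a contradiction.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

\emph{Construction.} Let $C_0\subset M$ be a graded subspace mapping isomorphically onto $M/\mathfrak mM$, and let $X^{(0)}=K\otimes C_0$ with $\delta=0$. Let $\pi\colon R\otimes C_0\to M$ be the natural surjection. Since $l_iM=0$, we have $\pi d(e_i\otimes c)=l_ic=0$, so $\pi$ induces a surjection $H_0(X^{(0)})\to M$; this is the only use of the hypothesis on $M$. We construct good complexes $X^{(n)}=K\otimes C_{\le n}$, each a subcomplex of the next, such that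
\begin{enumerate}
\item[(P$_n$)] $H_i(X^{(n)})=0$ for $0<i<n$, and if $n\ge1$, then $\pi$ induces an isomorphism $H_0(X^{(n)})\cong M$;
\item[(Q$_n$)] every cycle $z\in X^{(n)}_n$, with $\pi(z)=0$ if $n=0$, has $z^{(0)}\in\mathfrak m\otimes C_n$.
\end{enumerate}
Condition (P$_0$) is empty, and (Q$_0$) holds because $C_0\to M/\mathfrak mM$ is injective.

Suppose $X^{(n)}$ is given. Let $W_n=H_n(X^{(n)})$ if $n\ge1$ and $W_0=\ker\big(H_0(X^{(0)})\to M\big)$; this is a finitely generated graded $R$-module. Choose homogeneous cycles $z_1,\dots,z_m\in X^{(n)}_n$ whose classes form a basis of $W_n/\mathfrak mW_n$; these classes generate $W_n$ by Nakayama's lemma. By (Q$_n$) and Lemmas~\ref{lem:bounded} and~\ref{lem:min}, we may take the $z_i$ bounded and in $\mathfrak mX^{(n)}$. Let $C_{n+1}$ have basis $c_1,\dots,c_m$ with $\deg c_i=\deg z_i$, and put $\delta(c_i)=z_i$. Then $X^{(n+1)}=K\otimes C_{\le n+1}$ is good.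

We have $X^{(n+1)}_i=X^{(n)}_i$ for $i\le n$ and $X^{(n+1)}_{n+1}=X^{(n)}_{n+1}\oplus(R\otimes C_{n+1})$. So the homology in degrees below $n$ is unchanged, and in degree $n$ the cycles are unchanged while the boundaries are enlarged by $\sum_iRz_i$. Hence $H_n(X^{(n+1)})=H_n(X^{(n)})/W_n$, which is $0$ for $n\ge1$ and $M$ for $n=0$. This is (P$_{n+1}$). For (Q$_{n+1}$), let $z=\sum_ir_i\otimes c_i+z'$ be a cycle with $r_i\in R$ and $z'\in X^{(n)}_{n+1}$; thus $z^{(0)}=\sum_ir_i\otimes c_i$. Then $\sum_ir_iz_i=-dz'$, so $\sum_ir_i[z_i]=0$ in $W_n$. Since the $[z_i]$ are linearly independent in $W_n/\mathfrak mW_n$, all $r_i$ lie in $\mathfrak m$.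

\emph{The resolution.} Let $X=\bigcup_nX^{(n)}$. Each $X_n=\bigoplus_jK_j\otimes C_{n-j}$ is a finitely generated graded free $R$-module. Since $X_i=X^{(n)}_i$ for $i\le n$, we get $H_i(X)=H_i(X^{(i+1)})$, which is $0$ for $i\ge1$ and $M$ for $i=0$. Also $d(X)\subset\mathfrak mX$, because $d_K(K)\subset\mathfrak mK$ and $\delta(C)\subset\mathfrak mX$. By (F1), $X$ is the minimal resolution of $M$.

\emph{The entries.} Use the bases $\{e_I\otimes c\}$, with $c$ running over homogeneous bases of the $C_n$. Then
\[
d(e_I\otimes c)=\sum_{i\in I}\pm\,l_i\,e_{I\setminus\{i\}}\otimes c\ \pm\ e_I\,\delta(c).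
\]
The two parts involve different basis elements, because $\delta(c)$ involves only $C_{<|c|}$. The first part has entries of degree $1$. Write $\delta(c)=\sum r_{I',c'}\,e_{I'}\otimes c'$. As $\delta(c)$ is bounded, a nonzero $r_{I',c'}$ with $|I'|=j$ has degree at most $B_j-j$. The coefficient of $e_{I''}\otimes c'$ in $e_I\delta(c)$ is $\pm r_{I''\setminus I,\,c'}$ if $I\subset I''$ and $0$ otherwise. So all nonzero entries have degree at most $\max\{1,\max_j(B_j-j)\}=q$. \hfill$\square$

\subsection{The residue field: proof of Corollary~\ref{cor:k}}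

Let $l_1,\dots,l_e$ be the images of $x_1,\dots,x_e$, which form a basis of $R_1$ because $I\subset S_{\ge2}$, and let $M=k$. Then $R/(l_1,\dots,l_e)=k$, so Theorem~\ref{thm:B} applies with $r=e$, $t_0=0$ and $B_0=-\infty$. The Koszul complex on $x_1,\dots,x_e$ resolves $k$ over $S$, so $H_j(K)=\operatorname{Tor}^S_j(R,k)$.

If $I=0$, then $t_j=-\infty$ for $j\ge1$, all $B_j$ are $-\infty$, and $q=1$; moreover $K$ is then the minimal resolution, $K_j$ is generated in degree $j$, and \eqref{eq:entry} gives degree $1$ for the nonzero entries in any bases.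

Let $I\ne0$ and $\varrho=\operatorname{reg}_SR=\max_j(t_j-j)$. Since $\operatorname{Tor}^S_1(R,k)=I/(x_1,\dots,x_e)I\ne0$ lives in degrees at least $2$, we have $\varrho\ge1$. Put $\gamma_j=B_j-(j+1)$. If $i+l=j-1$, then $(i+1)+(l+1)=j+1$, and the terms with $i=0$ or $l=0$ drop out since $B_0=-\infty$. So the recursion becomes
\[
\gamma_j=\max\Big\{t_j-j-1,\ \max_{i+l=j-1;\ i,l\ge1}(\gamma_i+\gamma_l)\Big\}\qquad(j\ge1).
\]
We claim $\gamma_j\le\lfloor\frac{j+1}2\rfloor(\varrho-1)$ for $j\ge1$. Indeed $t_j-j-1\le\varrho-1$ and $\lfloor\frac{j+1}2\rfloor\ge1$, and by induction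
\[
\gamma_i+\gamma_l\le\big(\lfloor\tfrac{i+1}2\rfloor+\lfloor\tfrac{l+1}2\rfloor\big)(\varrho-1)\le\lfloor\tfrac{i+l+2}2\rfloor(\varrho-1)=\lfloor\tfrac{j+1}2\rfloor(\varrho-1).
\]
Hence $B_j-j=\gamma_j+1\le1+\lfloor\frac{e+1}2\rfloor(\varrho-1)$ for $1\le j\le e$. The right side is at least $1$, so it bounds $q$.

\emph{Sharpness for $e\le2$.} Let $R=k[x]/(x^c)$, or $R=k[x,y]/(f)$ with $f\ne0$ a form of degree $c$, where $c\ge3$. The resolution of $R$ over $S$ is $0\to S(-c)\to S$, so $\operatorname{reg}_SR=c-1$, and the bound is $1+(c-2)=c-1$. We have $F_1=R(-1)^e$, and we claim that $F_2$ has a basis element of degree $c$. For $e=1$, $\ker f_1$ is generated by $x^{c-1}$ times the generator of $F_1$. For $e=2$, write $f=f'x+f''y$. If $ux+vy=hf$ in $S$, then $(u-hf')x+(v-hf'')y=0$, so $\ker f_1$ is generated by $(y,-x)$ in degree $2$ and $(f',f'')$ in degree $c$. The second generator is needed: $R$ and $S$ agree in degree $c-1$, and $(f',f'')=h\cdot(y,-x)$ in $S$ would give $f=0$. By (F3) and \eqref{eq:entry}, the column of a basis element of degree $c$ contains a nonzero entry of degree $c-1$,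 in any bases. \hfill$\square$

\section{Comparing the two theorems}\label{sec:range}

Let $R$ and $M$ be as in Theorem~\ref{thm:A}, and take $r=1$, $l_1=x$. The ring $R/(x)=A\otimes_kA'$ is finite-dimensional with top degree $t_0=3$, and $x$ is a nonzerodivisor on $R$. The only hypothesis of Theorem~\ref{thm:B} that $M$ violates is $xM=0$, so this hypothesis cannot be dropped. The theorem does apply to $M/xM$, with $q=2t_0-1=5$ as in Example~\ref{ex:one}. So the minimal resolution of $M/xM$ has bases with entries of bounded degree, although that of $M$ does not. The two resolutions are closely related. Since $x$ is a nonzerodivisor on $M$ (Remark~\ref{rem:CM}), the mapping cone of multiplication by $x$, with terms $F_n\oplus F_{n-1}(-1)$ and differential $(u,v)\mapsto(f_nu+xv,\,-f_{n-1}v)$, is the minimal resolution of $M/xM$. In bases taken from bases of the $F_n$ its entries have unbounded degree by Theorem~\ref{thm:A}, while in suitable other bases they have degree at most $5$.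

We do not claim an answer to the Question for arbitrary modules of finite length. Theorem~\ref{thm:B} covers those that are annihilated by linearly independent linear forms $l_1,\dots,l_r$ with $R/(l_1,\dots,l_r)$ of finite length.

\begin{thebibliography}{9}

\bibitem{finiteness}
\emph{A finiteness property of infinite resolutions},
\texttt{http://secure.msri.org/m/people/staff/de/papers/pdfs/2005-003.pdf}.

\end{thebibliography}
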